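\title{A Demu\v{s}kin Galois group of global type}

\begin{abstract}
Let $G_S$ be the Galois group of the maximal $p$-extension of a number field $k$ unramified outside a finite set $S$ that contains the primes above $p$ and $\infty$. The group $G_S$ is of global type if none of its decomposition groups at the non-archimedean primes of $S$ is open. We show that such a group can be a Demu\v{s}kin group: for $p=3$, $k=\mathbb Q(i,\sqrt{29})$ and $S$ the set of primes above $3$ and $\infty$, the group $G_S\cong\langle x_1,\dots,x_4\mid x_1^9[x_1,x_2][x_3,x_4]\rangle$ is of global type. In a Demu\v{s}kin group of global type every cup product is locally trivial. We detect cup products as connecting homomorphisms and use Poitou--Tate duality to reduce their non-vanishing to class groups that can be computed by hand. We also give necessary conditions for global type; if Greenberg's conjecture holds, they show that the example is minimal.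
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $p$ be a prime number, $k$ an algebraic number field, and $S$ a finite set of primes of $k$ containing $\Sigma=S_\infty\cup S_p$, the set of archimedean primes and primes above $p$. Let $k_S(p)$ be the maximal $p$-extension of $k$ unramified outside $S$ and put
\[
G_S=G(k_S(p)\,|\,k).
\]
For a non-archimedean prime $v\in S$, a choice of a prime of $k_S(p)$ above $v$ gives a decomposition group $G_v\subseteq G_S$. It is the Galois group of a $p$-extension of the completion $k_v$, and another choice replaces it by a conjugate. How much of $G_S$ does a single completion see?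

\begin{definition}\label{def:type}
Let $U=G(k_S(p)\,|\,K)$ be an open subgroup of $G_S$, with $K|k$ finite inside $k_S(p)$. Then $U$ is \emph{of local type} if $U=U_{\mathfrak P}$ for the decomposition group $U_{\mathfrak P}\subseteq U$ of some non-archimedean prime $\mathfrak P$ of $K$ above a prime of $S$. The group $G_S$ is \emph{potentially of local type} if some open subgroup of $G_S$ is of local type, and \emph{of global type} otherwise.
\end{definition}

The definition measures the size of the decomposition groups.

\begin{lemma}\label{lem:open}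
The group $G_S$ is of global type if and only if $G_v$ has infinite index in $G_S$ for every non-archimedean $v\in S$.
\end{lemma}

\begin{proof}
Let $U=U_{\mathfrak P}$ be open and of local type, let $v$ be the prime of $k$ below $\mathfrak P$, and form $G_v$ with the prime of $k_S(p)$ that defines $U_{\mathfrak P}$. Then $U=U_{\mathfrak P}=U\cap G_v\subseteq G_v$, so $G_v$ is open. Conversely, if $G_v$ is open, let $K$ be the fixed field of $U=G_v$ and $\mathfrak P$ the restriction to $K$ of the chosen prime. Then $U_{\mathfrak P}=U\cap G_v=U$.
\end{proof}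

For example, if $k=\mathbb Q$, $p$ is odd and $S=\Sigma$, then $G_S^{ab}\cong1+p\mathbb Z_p$ is procyclic and infinite. Hence $G_S\cong\mathbb Z_p$ is the group of the cyclotomic $\mathbb Z_p$-extension, in which $p$ is totally ramified, and $G_S=G_p$ is of local type.

A \emph{Demu\v{s}kin group} is a pro-$p$ Poincar\'e group of dimension $2$; equivalently, an infinite pro-$p$ group $G$ such that $H^1(G,\mathbb F_p)$ is finite, $\dim H^2(G,\mathbb F_p)=1$, and the cup product
\[
H^1(G,\mathbb F_p)\times H^1(G,\mathbb F_p)\longrightarrow H^2(G,\mathbb F_p)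
\]
is non-degenerate. These groups enter through local fields: the Galois group of the maximal $p$-extension of a finite extension of $\mathbb Q_p$ is a Demu\v{s}kin group if the field contains the group $\mu_p$ of $p$-th roots of unity, and a free pro-$p$ group if it does not. So one may ask whether a global group $G_S$ that is free or Demu\v{s}kin owes this shape to a local field. Two facts are known.
\begin{itemize}
\item[(K1)] If $\mu_p\subseteq k$ and $G_S$ is a free pro-$p$ group or a Demu\v{s}kin group, then $G_S$ is potentially of local type.
\item[(K2)] If $\mu_p\not\subseteq k$, there are number fields $k$ such that $G_\Sigma$ is a free pro-$p$ group of global type.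
\end{itemize}
The remaining case is the following problem, posed in \cite{LG}.

\medskip
\noindent\textbf{Problem.} \emph{Do there exist a prime $p$, a number field $k$ and a finite set $S\supseteq\Sigma$ such that $G_S$ is a Demu\v{s}kin group of global type?}
\medskip

One might guess that the answer is no. Freeness is the vanishing of $H^2$ and needs no explanation by a local field, while a non-degenerate pairing does call for an explanation, and the one at hand is local duality at a prime $v$ with $\mu_p\subseteq k_v$. Part (1) of Theorem~\ref{thm:B} below confirms the guess whenever such a prime lies in $S$. But $H^2$ has a second source, the classes that vanish at every prime of $S$, and these are governed by ideal class groups. They produce the example.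

\begin{theorem}\label{thm:A}
Let $p=3$, $k=\mathbb Q(i,\sqrt{29})$ and $S=\Sigma$. Then $G=G_S$ is a Demu\v{s}kin group of rank $4$ and is of global type. Moreover $G^{ab}\cong\mathbb Z_3^3\times\mathbb Z/9$ and
\[
G\cong\langle x_1,x_2,x_3,x_4\mid x_1^9[x_1,x_2][x_3,x_4]\rangle .
\]
\end{theorem}

\begin{corollary}\label{cor:A}
For every $n\ge0$ there is a number field $K$ such that $G_\Sigma(K)$, for $p=3$, is a Demu\v{s}kin group of global type of rank $2+2\cdot3^n$.
\end{corollary}

The second theorem says where examples can be found. Let $r_2$ be the number of complex primes of $k$, let $k_S$ be the maximal extension of $k$ unramified outside $S$, and put $\mathcal G_S=\operatorname{Gal}(k_S|k)$. For a finite $\mathcal G_S$-module $A$ let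
\[
\operatorname{Sha}^i(\mathcal G_S,A)=\ker\Bigl(H^i(\mathcal G_S,A)\to\bigoplus_{v\in S}H^i(k_v,A)\Bigr).
\]
By Greenberg's conjecture for a totally real field $k$ and a prime $p$ we mean the statement that the unramified Iwasawa module, the Galois group of the maximal unramified abelian pro-$p$ extension of the cyclotomic $\mathbb Z_p$-extension of $k$, is finite.

\begin{theorem}\label{thm:B}
Let $p$ be any prime and suppose that $G_S$ is a Demu\v{s}kin group.
\begin{itemize}
\item[(1)] If $p\ne2$, $\mu_p\not\subseteq k$ and $\mu_p\subseteq k_v$ for some finite $v\in S$, then $G_v=G_S$, so $G_S$ is of local type.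
\item[(2)] If $G_S$ is of global type, then: $p\ne2$; $\mu_p\not\subseteq k_v$ for all finite $v\in S$; $G_S=G_\Sigma$; $r_2$ is even; $G_S$ has rank $r_2+2$; all $G_v$ with $v\in S$ finite are free of infinite index; and $H^2(G_S,\mathbb F_p)=\operatorname{Sha}^2(\mathcal G_S,\mathbb F_p)$ is dual to the one-dimensional space $\operatorname{Sha}^1(\mathcal G_S,\mu_p)$.
\item[(3)] Suppose $p\ne2$ and $\mu_p\not\subseteq k_v$ for all finite $v\in S$. If $\mathfrak p\mid p$ and $(G_S:G_{\mathfrak p})=m<\infty$, then $[k_{\mathfrak p}:\mathbb Q_p]\ge mr_2+1$. In particular, if $[k_{\mathfrak p}:\mathbb Q_p]\le r_2$ for all $\mathfrak p\mid p$, then $G_S$ is of global type.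
\item[(4)] If $G_S$ is of global type and $r_2=0$, then Greenberg's conjecture fails for $(k,p)$: the cyclotomic $\mathbb Z_p$-extension of the totally real field $k$ has an unramified $\mathbb Z_p$-extension. Hence, if Greenberg's conjecture holds, every Demu\v{s}kin group $G_S$ of global type has $r_2\ge2$, so $[k:\mathbb Q]\ge4$ and rank $\ge4$, and the example in Theorem~\ref{thm:A} is minimal.
\end{itemize}
\end{theorem}

Fact (K1) is used, without proof, in parts (2) and (4); Theorem~\ref{thm:A} does not depend on it. We prove Theorem~\ref{thm:B} first. Its part (3) reduces Theorem~\ref{thm:A} to the non-degeneracy of the cup product, and this comes down to the non-vanishing of two products. The first already lives over the real quadratic field $\mathbb Q(\sqrt{29})$, where the method is visible in its simplest form (Section~\ref{sec:real}). The second requires an $S_3$-extension and the class number of a sextic field (Sections~\ref{sec:second} and~\ref{sec:sextic}).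

\section{Pro-$p$ groups and duality}\label{sec:recall}

We collect the textbook facts that are used. For a profinite group $\Gamma$ write $h^i(\Gamma)=\dim H^i(\Gamma,\mathbb F_p)$.

\subsection*{Pro-$p$ groups} Let $G$ be a pro-$p$ group.
\begin{itemize}
\item[(P1)] The number $h^1(G)$ is the \emph{rank} of $G$, the minimal number of topological generators. Every proper closed subgroup lies in an open normal subgroup of index $p$.
\item[(P2)] The number $h^2(G)$ is the minimal number of relations in a presentation with $h^1(G)$ generators, and $G$ is free if and only if $h^2(G)=0$.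
\item[(P3)] If $cd_p\,G\le2$ and $h^1(G),h^2(G)$ are finite, the Euler characteristic $\chi(G)=1-h^1(G)+h^2(G)$ satisfies $\chi(U)=(G:U)\chi(G)$ for open $U$.
\item[(P4)] For a closed subgroup $H$, $H^i(H,\mathbb F_p)=\varinjlim H^i(U,\mathbb F_p)$, the limit being taken over the open subgroups $U\supseteq H$ along restriction.
\item[(D1)] A Demu\v{s}kin group has $cd_p=2$, and its open subgroups are Demu\v{s}kin groups.
\item[(D2)] A Demu\v{s}kin group $G$ of rank $n$ has one relation, so $G^{ab}\cong\mathbb Z_p^{n-1}\times\mathbb Z_p/q$ with $q=0$ or a power of $p$. If $q\ne2$, then $G\cong\langle x_1,\dots,x_n\mid x_1^q[x_1,x_2]\cdots[x_{n-1},x_n]\rangle$ by Demu\v{s}kin's classification \cite[Thm.~3.9.11]{NSW}.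
\end{itemize}
By (P3) and (D1), an open subgroup $U$ of a Demu\v{s}kin group $G$ has rank
\begin{equation}\label{eq:rank}
h^1(U)=2+(G:U)\bigl(h^1(G)-2\bigr).
\end{equation}

\begin{lemma}\label{lem:res}
Let $G$ be a Demu\v{s}kin group and $H$ a closed subgroup. If $H\ne G$, then restriction $H^2(G,\mathbb F_p)\to H^2(H,\mathbb F_p)$ is zero. If $H$ has infinite index, then $H$ is free.
\end{lemma}

\begin{proof}
Let $H\subseteq U$ with $U$ open of index $p$. By Shapiro's lemma, corestriction $H^2(U,\mathbb F_p)\to H^2(G,\mathbb F_p)$ is induced by the surjection $\operatorname{Ind}_U^G\mathbb F_p\to\mathbb F_p$. It is surjective because $H^3$ of the kernel vanishes, and bijective because both sides are one-dimensional. As $\operatorname{cor}\circ\operatorname{res}=p=0$, restriction to $U$ is zero, and so is restriction to $H$. Now let $H$ have infinite index. For every open $U\supseteq H$ we have $H\ne U$, so the first part, applied to the Demu\v{s}kin group $U$, shows that the map from $H^2(U,\mathbb F_p)$ to the limit in (P4) is zero. Hence $h^2(H)=0$.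
\end{proof}

Duality theorems concern the profinite group $\mathcal G_S$, not its maximal pro-$p$ quotient $G_S$. The next lemma carries the Demu\v{s}kin property down to the quotient.

\begin{lemma}\label{lem:prop}
Let $\Gamma$ be a profinite group with $0<h^1(\Gamma)<\infty$, $h^2(\Gamma)=1$ and non-degenerate cup product on $H^1(\Gamma,\mathbb F_p)$. If the maximal pro-$p$ quotient $P$ of $\Gamma$ is infinite, it is a Demu\v{s}kin group of rank $h^1(\Gamma)$.
\end{lemma}

\begin{proof}
Let $R=\ker(\Gamma\to P)$. If $\varphi:R\to\mathbb F_p$ is a homomorphism and $R'$ is the intersection of the $\Gamma$-conjugates of $\ker\varphi$, then $R/R'$ and hence $\Gamma/R'$ are pro-$p$ groups. So $R'=R$ and $\varphi=0$. Thus $H^1(R,\mathbb F_p)=0$, and the five-term exact sequence shows that inflation from $P$ to $\Gamma$ is bijective on $H^1$ and injective on $H^2$. Some cup product is nonzero, and it is inflated from $P$; so inflation is bijective on $H^2$ too.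
\end{proof}

\subsection*{Local fields} Let $K|\mathbb Q_\ell$ be finite. For a finite Galois module $A$ let $A^*=\operatorname{Hom}(A,\mu)$, where $\mu$ is the group of roots of unity.
\begin{itemize}
\item[(L1)] The cup product makes $H^i(K,A)$ dual to $H^{2-i}(K,A^*)$. In particular $H^2(K,\mathbb F_p)$ is one-dimensional if $\mu_p\subseteq K$ and zero otherwise.
\item[(L2)] $H^1(K,\mathbb F_p)=\operatorname{Hom}(K^\times,\mathbb F_p)$ has dimension $d+1+\delta$, where $d=[K:\mathbb Q_p]$ if $\ell=p$ and $d=0$ otherwise, and $\delta=1$ if $\mu_p\subseteq K$ and $\delta=0$ otherwise. The Galois group of any $p$-extension of $K$ has rank at most $d+1+\delta$.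
\item[(L3)] If $\ell\ne p$ and $\mu_p\not\subseteq K$, every Galois $p$-extension of $K$ is unramified. Indeed, let $q$ be the order of the residue field of $K$. In a finite Galois $p$-extension the ramification index is a power of $p$ dividing $q^{p^a}-1\equiv q-1\pmod p$ for some $a$, and $p\nmid q-1$.
\end{itemize}

\subsection*{Number fields} Let $p\ne2$ and let $A$ be a finite $p$-primary $\mathcal G_S$-module. The archimedean primes contribute nothing to $H^1$ and $H^2$.
\begin{itemize}
\item[(G1)] $cd_p\,\mathcal G_S\le2$ \cite[\S8.3]{NSW}.
\item[(G2)] Tate's Euler characteristic formula gives $1-h^1(\mathcal G_S)+h^2(\mathcal G_S)=-r_2$.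
\item[(G3)] Poitou--Tate duality: $\operatorname{Sha}^2(\mathcal G_S,A)$ is dual to $\operatorname{Sha}^1(\mathcal G_S,A^*)$, compatibly with automorphisms of the data $(k,S,A)$, and the cokernel of $H^2(\mathcal G_S,A)\to\bigoplus_{v\in S}H^2(k_v,A)$ is dual to $H^0(\mathcal G_S,A^*)$.
\item[(G4)] Inflation $H^i(G_S,\mathbb F_p)\to H^i(\mathcal G_S,\mathbb F_p)$ is an isomorphism \cite[10.4.8]{NSW}. In particular $\chi(G_S)=-r_2$.
\end{itemize}

\begin{example}[a Demu\v{s}kin group with a local source]\label{ex:seven}
Let $k=\mathbb Q$, $p=3$, $S=\{3,7,\infty\}$. Then $G_S^{ab}$ is the pro-$3$ part $\mathbb Z_3\times\mathbb Z/3$ of $\mathbb Z_3^\times\times\mathbb Z_7^\times$, so $h^1(G_S)=2$, and $h^2(G_S)=1$ since $\chi(G_S)=0$. By (G3), (G4) and (L1), $H^2(G_S,\mathbb F_3)$ maps onto $H^2(\mathbb Q_7,\mathbb F_3)\ne0$, hence isomorphically. The space $H^1(G_S,\mathbb F_3)$ is spanned by cubic characters of conductors $9$ and $7$. At $7$ the first is unramified and nontrivial, because $7\not\equiv\pm1\pmod9$, and the second is ramified. So they restrict to a basis of the two-dimensional space $H^1(\mathbb Q_7,\mathbb F_3)$,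 on which the cup product is non-degenerate by (L1) since $\mu_3\subseteq\mathbb Q_7$. Thus $G_S$ is a Demu\v{s}kin group of rank $2$. Both characters stay independent on $G_7$, so $G_7=G_S$ by (P1).
\end{example}

\section{What global type forces}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Since $\mu_p\not\subseteq k$, we have $H^0(\mathcal G_S,\mu_p)=0$, so $H^2(G_S,\mathbb F_p)\to\bigoplus_{w\in S}H^2(k_w,\mathbb F_p)$ is surjective by (G3) and (G4). The summand $H^2(k_v,\mathbb F_p)$ is nonzero by (L1). The absolute Galois group of $k_v$ maps to $G_S$ through $G_v$, so the nonzero map $H^2(G_S,\mathbb F_p)\to H^2(k_v,\mathbb F_p)$ factors through restriction to $G_v$. By Lemma~\ref{lem:res}, $G_v=G_S$.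
\end{proof}

The hypothesis $\mu_p\not\subseteq k$ gives the surjectivity. If $\mu_p\subseteq k$, the cokernel in (G3) is one-dimensional and the argument breaks down; this case is the content of (K1).

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
By (K1), $\mu_p\not\subseteq k$; in particular $p\ne2$. By part (1), $\mu_p\not\subseteq k_v$ for all finite $v\in S$. So $H^2(k_v,\mathbb F_p)=0$ for all $v\in S$, and $H^2(G_S,\mathbb F_p)=H^2(\mathcal G_S,\mathbb F_p)=\operatorname{Sha}^2(\mathcal G_S,\mathbb F_p)$. This space is one-dimensional and dual to $\operatorname{Sha}^1(\mathcal G_S,\mu_p)$ by (G3). By (L3) the primes $v\in S\smallsetminus\Sigma$ are unramified in $k_S(p)$, so $G_S=G_\Sigma$. From $1-h^1(G_S)+1=-r_2$ the rank is $r_2+2$. For odd $p$ the cup product on $H^1$ is alternating; being non-degenerate, it forces the rank, and hence $r_2$, to be even. The groups $G_v$ have infinite index by Lemma~\ref{lem:open} and are free by Lemma~\ref{lem:res}.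
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
From $\chi(G_S)=-r_2$ and $h^2(G_S)=1$ we get $h^1(G_S)=r_2+2$. By \eqref{eq:rank}, an open subgroup of index $m$ has rank $2+mr_2$. If $G_{\mathfrak p}$ is such a subgroup, (L2) with $\delta=0$ gives $2+mr_2\le[k_{\mathfrak p}:\mathbb Q_p]+1$, which is the inequality. If $[k_{\mathfrak p}:\mathbb Q_p]\le r_2$ for all $\mathfrak p\mid p$, it fails for every $m\ge1$, so no $G_{\mathfrak p}$ with $\mathfrak p\mid p$ is open. For finite $v\in S$ with $v\nmid p$ the group $G_v$ is procyclic by (L3), while open subgroups have rank at least $2$; so $G_v$ is not open. Lemma~\ref{lem:open} shows that $G_S$ is of global type.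
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Let $r_2=0$. By part (2) and \eqref{eq:rank}, all open subgroups of $G_S$ have rank $2$, so all closed subgroups have rank at most $2$ by (P4). Let $k_\infty\subseteq k_S(p)$ be the cyclotomic $\mathbb Z_p$-extension and $N=G(k_S(p)|k_\infty)$. This normal subgroup has infinite index, so it is free of rank at most $2$. It is nontrivial, since $G_S$ has rank $2$ and $G_S/N\cong\mathbb Z_p$ has rank $1$. Its rank is not $2$: by (P3) a subgroup of index $p$ in a free pro-$p$ group of rank $2$ has rank $p+1>2$. Hence $N\cong\mathbb Z_p$.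

Let $D\subseteq G_S$ be the decomposition group of any prime of $k_S(p)$ above $p$. Every prime above $p$ ramifies in $k_\infty|k$, because $p$ is totally ramified in the cyclotomic $\mathbb Z_p$-extension of $\mathbb Q$. So the image of $D$ in $G_S/N\cong\mathbb Z_p$ is nontrivial, hence open. In
\[
(G_S:D)=(G_S:DN)\,(N:N\cap D)
\]
the left side is infinite and the first factor is finite. So $N\cap D$ is a closed subgroup of infinite index in $N\cong\mathbb Z_p$, that is, trivial. Thus all primes above $p$ split completely in the $\mathbb Z_p$-extension $k_S(p)|k_\infty$. Since $G_S=G_\Sigma$ and $p\ne2$ by part (2), this extension is unramified everywhere, and the unramified Iwasawa module of $k_\infty$ is infinite. If Greenberg's conjecture holds, then $r_2>0$, so $r_2\ge2$ because $r_2$ is even. Then $[k:\mathbb Q]\ge2r_2\ge4$ and the rank $r_2+2$ is at least $4$; both bounds are attained in Theorem~\ref{thm:A}.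
\end{proof}

Theorem~\ref{thm:B} suggests a recipe. Take $p$ odd, $S=\Sigma$, and a field $k$ with $r_2$ even such that $\mu_p\not\subseteq k_{\mathfrak p}$ and $[k_{\mathfrak p}:\mathbb Q_p]\le r_2$ for all $\mathfrak p\mid p$, and such that $\operatorname{Sha}^1(\mathcal G_S,\mu_p)$ is one-dimensional. Then $h^2(G_S)=1$, and $G_S$ is of global type as soon as it is a Demu\v{s}kin group. The difficulty is the non-degeneracy of the cup product. All local groups $H^2(k_v,\mathbb F_p)$ vanish, so the argument of Example~\ref{ex:seven} gives nothing, and a global test is needed.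

\section{Twisted cohomology and class groups}\label{sec:setup}

From now on $p=3$ and $k=\mathbb Q(i,\sqrt{29})$, and for every number field $S$ denotes the set of primes above $3$ and $\infty$. The group $\Delta=\operatorname{Gal}(k|\mathbb Q)$ has order prime to $3$, so it splits the cohomology of $k$ into eigenspaces, each of which is the cohomology of $\mathbb Q$ with coefficients in a character. For $p=3$ the dual of a quadratic character modulo $3$ is again quadratic, so duality leads to class groups of quadratic fields.

\subsection*{Notation}
The characters of $\Delta$ are $1$, $\psi$, $\alpha$, $\beta$, with fields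
\[
k_1=\mathbb Q,\qquad k_\psi=\mathbb Q(\sqrt{29}),\qquad k_\alpha=\mathbb Q(\sqrt{-29}),\qquad k_\beta=\mathbb Q(i),
\]
and $\alpha\beta=\psi$. The prime $3$ is unramified in $k$; it is inert in $k_\beta$ and in $k_\psi$ (as $29\equiv-1\pmod3$) and splits in $k_\alpha$. So $k$ has two primes $w$ above $3$, each $k_w$ is the unramified quadratic extension of $\mathbb Q_3$, and $\mu_3\not\subseteq k_w$.

Let $\Omega=k_S$; it is Galois over $\mathbb Q$ and contains all $\zeta_{3^m}$. Put $\mathcal G=\operatorname{Gal}(\Omega|\mathbb Q)$ and $\mathcal G_E=\operatorname{Gal}(\Omega|E)$ for finite extensions $E|\mathbb Q$ inside $\Omega$. If $E\supseteq k$, then $\Omega=E_S$, so (G1)--(G3) apply to $\mathcal G_E$. The extension $\Omega|\mathbb Q$ is also ramified at $2$ and $29$, but harmlessly: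
\begin{itemize}
\item[(I)] the inertia group in $\mathcal G$ of a finite prime not above $3$ meets $\mathcal G_k$ trivially, so it embeds into $\Delta$ and is a $2$-group.
\end{itemize}
Write the $3$-adic cyclotomic character of $\mathcal G$ as $\omega\kappa$, where $\omega:\mathcal G\to\{\pm1\}$ is the character of $\mathbb Q(\sqrt{-3})$ and $\kappa:\mathcal G\to1+3\mathbb Z_3$. For a character $\xi$ of $\mathcal G_E$ with values in $\mathbb Z_3^\times$, let $\mathbb Z/3^m(\xi)$ be $\mathbb Z/3^m$ with action through $\xi$; thus $\mu_{3^m}\cong\mathbb Z/3^m(\omega\kappa)$. If an elementary abelian $2$-group acts on a $\mathbb Z_3$-module $Y$, then $Y=\bigoplus_\xi Y^\xi$, where $\xi$ runs through the characters of the group and $Y^\xi=\{y:gy=\xi(g)y\text{ for all }g\}$ is the \emph{$\xi$-part}. For an abelian group $Y$ let $Y(3)$ be its $3$-primary part, and let $Cl_S(E)$ be the ideal class group of $E$ modulo the classes of the primes above $3$.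

\subsection*{Descent}
Let $E\subseteq E'\subseteq\Omega$ with $E'|E$ Galois of $2$-power degree, and let $A$ be a finite $3$-primary $\mathcal G_E$-module. The Hochschild--Serre spectral sequence degenerates, so
\begin{equation}\label{eq:descent}
H^i(\mathcal G_E,A)=H^i(\mathcal G_{E'},A)^{\operatorname{Gal}(E'|E)} .
\end{equation}
With $E'=Ek$ and (G1) this gives $H^3(\mathcal G_E,A)=0$ for all $E$. For $\xi:\mathcal G_E\to\{\pm1\}$ trivial on $\mathcal G_{E'}$, formula \eqref{eq:descent} for $i=1$ reads
\begin{equation}\label{eq:hom}
H^1(\mathcal G_E,\mathbb Z/3^m(\xi))=\{\varphi:\mathcal G_{E'}\to\mathbb Z/3^m\mid \varphi(gxg^{-1})=\xi(g)\varphi(x)\text{ for }g\in\mathcal G_E\},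
\end{equation}
where $\varphi$ runs through homomorphisms. Finally, \eqref{eq:descent} identifies $H^i(\mathcal G,\mathbb F_3(\eta))$ with the $\eta$-part of $H^i(\mathcal G_k,\mathbb F_3)$, so
\begin{equation}\label{eq:eigen}
H^i(\mathcal G_k,\mathbb F_3)=\bigoplus_{\eta\in\hat\Delta}H^i(\mathcal G,\mathbb F_3(\eta)).
\end{equation}
Restriction commutes with cup products, so the product of the summands for $\eta$ and $\eta'$ lies in the summand for $\eta\eta'$.

\subsection*{The first cohomology}
For a number field $F$ let $X(F)$ be the Galois group of the maximal abelian pro-$3$ extension of $F$ unramified outside $3$. Put $X_\eta=X(k_\eta)^\eta$.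

\begin{lemma}\label{lem:H1}
For $\eta\in\hat\Delta$ and $m\ge1$ we have $H^1(\mathcal G,\mathbb Z/3^m(\eta))=\operatorname{Hom}(X_\eta,\mathbb Z/3^m)$, and the $\eta$-part of $G^{ab}=X(k)$ is isomorphic to $X_\eta$. Moreover $X_1\cong\mathbb Z_3$ and $X_\beta\cong\mathbb Z_3$.
\end{lemma}

\begin{proof}
The group $X(k_\eta)$ is a quotient of $\mathcal G_{k_\eta}$, and by (I) every homomorphism $\mathcal G_{k_\eta}\to\mathbb Z/3^m$ factors through it. So \eqref{eq:hom} with $E=\mathbb Q$, $E'=k_\eta$ gives the first claim. With $E'=k$ it gives $H^1(\mathcal G,\mathbb Z/3^m(\eta))=\operatorname{Hom}(X(k)^\eta,\mathbb Z/3^m)$. These identifications are compatible as $m$ grows, so $X_\eta$ and $X(k)^\eta$ have the same Pontryagin dual. The character $\kappa$ identifies $X(\mathbb Q)$ with $1+3\mathbb Z_3$. The field $\mathbb Q(i)$ has class number $1$ and unit group of order $4$, so class field theory gives $X(\mathbb Q(i))\cong1+3\mathbb Z_3[i]$. The logarithm maps this group isomorphically onto $3\mathbb Z_3[i]$, whose $\beta$-part is $3i\mathbb Z_3$.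
\end{proof}

In particular $H^1(\mathcal G,\mathbb F_3)$ is spanned by the homomorphism $\lambda=(\kappa-1)/3\bmod3$.

\subsection*{The second cohomology}
The following lemma is the global test. It computes $H^2$ not only for $\mathbb F_3(\eta)$ but for the modules $\mathbb Z/3^m(\eta\kappa)$, which are twisted so that their duals $\mathbb Z/3^m(\omega\eta)$ remain quadratic. For $m=1$ the twist is invisible, as $\kappa\equiv1\pmod 3$.

\begin{lemma}\label{lem:H2}
Let $E\subseteq\Omega$ be finite over $\mathbb Q$ and unramified at $3$, let $\eta\in\hat\Delta$ and $m\ge1$. Let $E^*|E$ be the quadratic extension cut out by $\omega\eta$. Then $H^2(\mathcal G_E,\mathbb Z/3^m(\eta\kappa))$ is dual to $\operatorname{Hom}(Cl_S(E^*)(3)^-,\mathbb Z/3^m)$, where $-$ denotes the $(-1)$-part under $\operatorname{Gal}(E^*|E)$.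
\end{lemma}

\begin{proof}
Put $A=\mathbb Z/3^m(\eta\kappa)$, so that $A^*=\mathbb Z/3^m(\omega\eta)$, and let $E'=Ek$, $E''=E'(\sqrt{-3})\supseteq E^*$. The group $\operatorname{Gal}(E''|E)$ embeds into $\operatorname{Gal}(k(\sqrt{-3})|\mathbb Q)$ and is an elementary abelian $2$-group.

\emph{From $H^2$ to $\operatorname{Sha}^1$.} On $\mathcal G_{E'}$ the character $\omega\eta$ equals $\omega$. For a prime $w\mid3$ of $E'$ the completion $E'_w$ is unramified over $\mathbb Q_3$, so it does not contain $\sqrt{-3}$. Some element of the local Galois group therefore acts on $A^*$ by $-1$, and $H^0(E'_w,A^*)=0$. By (L1), $H^2(E'_w,A)=0$. Hence $H^2(\mathcal G_{E'},A)=\operatorname{Sha}^2(\mathcal G_{E'},A)$, which by (G3) is dual to $\operatorname{Sha}^1(\mathcal G_{E'},A^*)$, equivariantly under $\operatorname{Gal}(E'|E)$. For a $2$-group acting on $3$-primary groups the invariants are the image of an idempotent, so they are again dual to each other. By \eqref{eq:descent}, $H^2(\mathcal G_E,A)$ is dual to the group $T$ of classes in $H^1(\mathcal G_E,A^*)$ whose restriction to $E'$ is trivial at all $w\mid3$.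

\emph{From $\operatorname{Sha}^1$ to the class group.} The local degrees of $E''|E'$ are at most $2$, so the local restriction maps are injective, and local triviality may be tested over $E''$. By \eqref{eq:hom}, $T$ consists of the homomorphisms $\varphi:\mathcal G_{E''}\to\mathbb Z/3^m$ that are trivial on all decomposition groups above $3$ and satisfy $\varphi(gxg^{-1})=\omega\eta(g)\varphi(x)$ for $g\in\mathcal G_E$. The first condition says that $\varphi$ cuts out an unramified extension of $E''$ in which the primes above $3$ split completely, that is, $\varphi$ factors through $C=Cl_S(E'')(3)$ via the Artin map, which is Galois equivariant. So $T=\operatorname{Hom}(C^{\omega\eta},\mathbb Z/3^m)$.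

\emph{Descent of the class group.} Let $\Gamma=\operatorname{Gal}(E''|E^*)$, the kernel of $\omega\eta$ on $\operatorname{Gal}(E''|E)$. Then $C^{\omega\eta}$ is the $(-1)$-part of the invariants $C^\Gamma$. Extension of ideals $j:Cl_S(E^*)(3)\to C$ and the norm $\nu$ in the other direction satisfy $\nu j=\#\Gamma$ and $j\nu=\sum_{\sigma\in\Gamma}\sigma$, and the latter is $\#\Gamma$ on $C^\Gamma$. As $\#\Gamma$ is prime to $3$, $j$ is an isomorphism onto $C^\Gamma$.
\end{proof}

The hypothesis that $E$ is unramified at $3$ is used only to kill the local groups $H^2(E'_w,A)$. The twist by $\kappa$ is what keeps $[E'':E]$ prime to $3$: the dual $\mathbb Z/9(\omega\eta\kappa)$ of the untwisted module $\mathbb Z/9(\eta)$ does not become trivial over any extension of $2$-power degree of $\mathbb Q$.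

For $E=\mathbb Q$ the field $E^*$ is quadratic; we call it the \emph{mirror field} $k_\eta^*$ of $\eta$. Conjugation acts on its class group by $-1$, because $\mathfrak a\bar{\mathfrak a}=(N\mathfrak a)$, so the $(-1)$-part is all of $Cl_S(k_\eta^*)(3)$. To compute class groups we use Minkowski's bound: the class group of a field of degree $n$ and discriminant $d$ is generated by the primes of norm at most $(4/\pi)^{r_2}\,n!\,n^{-n}\sqrt{|d|}$.

\begin{proposition}\label{prop:H2}
The mirror fields and their groups $Cl_S(3)$ are as follows.
\[
\begin{array}{c|cccc}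
\eta&1&\psi&\alpha&\beta\\\hline
k_\eta^*&\mathbb Q(\sqrt{-3})&\mathbb Q(\sqrt{-87})&\mathbb Q(\sqrt{87})&\mathbb Q(\sqrt3)\\
Cl_S(k_\eta^*)(3)&0&\mathbb Z/3&0&0
\end{array}
\]
Hence $H^2(\mathcal G,\mathbb F_3(\eta))=0$ for $\eta\ne\psi$, and $H^2(\mathcal G,\mathbb F_3(\psi))$ is one-dimensional.
\end{proposition}

\begin{proof}
For $\mathbb Q(\sqrt{-3})$ and $\mathbb Q(\sqrt3)$ the Minkowski bound is less than $2$. For $\mathbb Q(\sqrt{87})$ it is $\sqrt{348}/2<10$. The primes $2$ and $3$ are ramified, and $5$ and $7$ are inert, since $87\equiv2\pmod5$ and $87\equiv3\pmod7$ are non-squares. So the class group is generated by ramified primes and has exponent dividing $2$. The class number of $\mathbb Q(\sqrt{-87})$ is the number of reduced forms $(a,b,c)$ with $b^2-4ac=-87$, where reduced means $|b|\le a\le c$, and $b\ge0$ if $|b|=a$ or $a=c$. Here $b$ is odd and $a\le\sqrt{29}<6$. For $|b|=1,3,5$ we have $ac=22,24,28$, and this gives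
\[
(1,1,22),\quad(2,\pm1,11),\quad(3,3,8),\quad(4,\pm3,6).
\]
The class number is $6$. The prime above $3$ is ramified, so its class has order at most $2$, and $Cl_S(3)\cong\mathbb Z/3$. The last assertion is Lemma~\ref{lem:H2} with $E=\mathbb Q$ and $m=1$.
\end{proof}

\section{The real quadratic field $\mathbb Q(\sqrt{29})$}\label{sec:real}

The only nonzero $H^2$ belongs to $\psi$, so the phenomenon is present already over $k_\psi=\mathbb Q(\sqrt{29})$. We show that the cup product of $\lambda$ with a generator of $H^1(\mathcal G,\mathbb F_3(\psi))$ is nonzero, although it vanishes locally everywhere. The idea is to write the cup product as a connecting homomorphism $\delta$ of a short exact sequence $0\to A'\to A\to A''\to0$. Then $\delta:H^1(A'')\to H^2(A')$ is zero exactly when all classes in $H^1(A'')$ lift to $A$, and it is onto exactly when $H^2(A')\to H^2(A)$ is zero. The first condition is accessible through Lemma~\ref{lem:H1}, the second through Lemma~\ref{lem:H2}.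

\begin{lemma}\label{lem:Xpsi}
The field $k_\psi$ has class number $1$, and $X_\psi\cong\mathbb Z/9$.
\end{lemma}

\begin{proof}
The Minkowski bound is $\sqrt{29}/2<3$, and $2$ is inert as $29\equiv5\pmod8$; so the class number is $1$. Let $u=(5+\sqrt{29})/2$, a unit of norm $-1$ and trace $5$. A unit greater than $1$ has the form $(a+b\sqrt{29})/2$ with $a,b>0$ and $a^2=29b^2\pm4$. For $b=1$ only $a=5$ occurs, and $b\ge2$ gives larger units; so $u$ is the fundamental unit. The unit $u^2$ has norm $1$ and trace $5^2+2=27$, hence
\[
-u^4=1-27u^2 .
\]
Let $O=\mathbb Z_3[\sqrt{29}]$ be the completed ring of integers at the inert prime $3$; then $O^\times=\mu_8\times(1+3O)$. By class field theory, $X(k_\psi)$ is the quotient of $1+3O$ by the $\mathbb Z_3$-submodule generated by the projection of $u$. The fourth power of this projection is $-u^4$, which generates the same submodule because $4\in\mathbb Z_3^\times$. The logarithm maps $1+3^jO$ isomorphically onto $3^jO$ for $j\ge1$. Since $-u^4$ lies in $1+27O$ but not in $1+81O$, and has norm $1$, its logarithm lies in $27O$ but not in $81O$, and has trace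 $0$. So $\log(-u^4)\in27\sqrt{29}\,\mathbb Z_3^\times$ and $X_\psi\cong3\sqrt{29}\,\mathbb Z_3/27\sqrt{29}\,\mathbb Z_3\cong\mathbb Z/9$.
\end{proof}

By Lemma~\ref{lem:H1}, $H^1(\mathcal G,\mathbb F_3(\psi))=\operatorname{Hom}(\mathbb Z/9,\mathbb F_3)$ is one-dimensional. Let $a_\psi$ be a generator.

\begin{proposition}\label{prop:first}
$\lambda\cup a_\psi\ne0$ in $H^2(\mathcal G,\mathbb F_3(\psi))$.
\end{proposition}

\begin{proof}
The modules $\mathbb Z/9(\psi)$ and $\mathbb Z/9(\psi\kappa)$ are both extensions of $\mathbb F_3(\psi)$ by itself, and they differ by $\lambda$. For $j=0,1$ let $\delta_j:H^1(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,\mathbb F_3(\psi))$ be the connecting map of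
\[
0\to\mathbb F_3(\psi)\xrightarrow{\;3\;}\mathbb Z/9(\psi\kappa^j)\to\mathbb F_3(\psi)\to0 .
\]
Let $c$ be a cocycle with values in $\mathbb F_3(\psi)$ and $\tilde c:\mathcal G\to\mathbb Z/9$ a continuous lift of $c$ as a map of sets. Its coboundary in $\mathbb Z/9(\psi\kappa^j)$ is
\[
(g,h)\mapsto\psi(g)\kappa(g)^j\tilde c(h)-\tilde c(gh)+\tilde c(g),
\]
and this is $3$ times a cocycle representing $\delta_j(c)$. As $\kappa\equiv1+3\lambda\pmod9$, the coboundaries for $j=1$ and $j=0$ differ by $3\lambda(g)\psi(g)c(h)$, and $(g,h)\mapsto\lambda(g)\psi(g)c(h)$ represents $\lambda\cup c$. Hence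
\[
\delta_1(c)=\delta_0(c)+\lambda\cup c .
\]

\emph{The map $\delta_0$ is zero.} By Lemmas~\ref{lem:H1} and~\ref{lem:Xpsi}, the map $H^1(\mathcal G,\mathbb Z/9(\psi))\to H^1(\mathcal G,\mathbb F_3(\psi))$ is the reduction $\operatorname{Hom}(\mathbb Z/9,\mathbb Z/9)\to\operatorname{Hom}(\mathbb Z/9,\mathbb F_3)$, which is onto.

\emph{The map $\delta_1$ is onto.} Since $H^3=0$, the sequence
\[
H^1(\mathcal G,\mathbb F_3(\psi))\xrightarrow{\delta_1}H^2(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,\mathbb Z/9(\psi\kappa))\to H^2(\mathcal G,\mathbb F_3(\psi))\to0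
\]
is exact. By Lemma~\ref{lem:H2} with $E=\mathbb Q$, $m=2$, and Proposition~\ref{prop:H2}, the third group is dual to $\operatorname{Hom}(\mathbb Z/3,\mathbb Z/9)$ and has order $3$, as does the fourth. So the surjection between them is bijective, the map before it is zero, and $\delta_1$ is onto.

Source and target of $\delta_1$ are one-dimensional, so $\lambda\cup a_\psi=\delta_1(a_\psi)\ne0$.
\end{proof}

Both arithmetic inputs matter. If $Cl_S(k_\psi^*)(3)$ were $\mathbb Z/9$, the third group would have order $9$, and $\delta_1$ and the cup product would be zero. If $X_\psi$ were $\mathbb Z/3$, both $\delta_0$ and $\delta_1$ would be nonzero, and counting would not decide whether they differ.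

\begin{example}[a Demu\v{s}kin group without a local source]\label{ex:real}
The group $P=G_\Sigma(k_\psi)$ is a Demu\v{s}kin group of rank $2$, and it is of local type. Indeed, as in \eqref{eq:eigen}, $H^i(\mathcal G_{k_\psi},\mathbb F_3)=H^i(\mathcal G,\mathbb F_3)\oplus H^i(\mathcal G,\mathbb F_3(\psi))$. So $h^2(\mathcal G_{k_\psi})=1$, the classes $\lambda,a_\psi$ form a basis of $H^1$, and the alternating cup product is non-degenerate by Proposition~\ref{prop:first}. By (I), $P$ is the maximal pro-$3$ quotient of $\mathcal G_{k_\psi}$; it is infinite because $\kappa$ factors through it. Lemma~\ref{lem:prop} applies. If the decomposition group at the prime $(3)$ were a proper subgroup of $P$, then by (P1) the prime $(3)$ would split completely in a cyclic cubic extension of $k_\psi$ unramified outside $3$. That extension would be unramified everywhere, which is impossible for class number $1$.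
\end{example}

In this example $H^2$ is locally trivial, as required in Theorem~\ref{thm:B}(2), but the group is too small: it has rank $2$, while the local field $\mathbb Q_3(\sqrt{29})$ can supply $3$ generators by (L2). Adjoining $i$ repairs this. Since $i\in\mathbb Q_3(\sqrt{29})$, the completions at $3$ do not change and still supply only $3$ generators; by Proposition~\ref{prop:H2} the group $H^2$ does not grow; and the rank rises to $r_2+2=4$. The price is a second cup product.

\section{The second cup product}\label{sec:second}

\begin{lemma}\label{lem:gram}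
We have $h^2(\mathcal G_k)=1$ and $h^1(\mathcal G_k)=4$, and each $H^1(\mathcal G,\mathbb F_3(\eta))$ is one-dimensional. Let $a_\alpha,a_\beta$ span the spaces for $\alpha,\beta$. The cup product on $H^1(\mathcal G_k,\mathbb F_3)$ is non-degenerate if and only if $\lambda\cup a_\psi\ne0$ and $a_\alpha\cup a_\beta\ne0$.
\end{lemma}

\begin{proof}
By \eqref{eq:eigen} and Proposition~\ref{prop:H2}, $H^2(\mathcal G_k,\mathbb F_3)=H^2(\mathcal G,\mathbb F_3(\psi))$ is one-dimensional. As $r_2=2$, (G2) gives $1-h^1+1=-2$. The summands of $H^1$ for $1,\beta,\psi$ are one-dimensional by Lemmas~\ref{lem:H1} and~\ref{lem:Xpsi}, so the summand for $\alpha$ has dimension $4-3=1$. The product of the summands for $\eta,\eta'$ can be nonzero only if $\eta\eta'=\psi$, that is, if $\{\eta,\eta'\}$ is $\{1,\psi\}$ or $\{\alpha,\beta\}$. So the Gram matrix in the basis $\lambda,a_\psi,a_\alpha,a_\beta$ is block diagonal, with alternating $2\times2$ blocks whose entries are $\pm\lambda\cup a_\psi$ and $\pm a_\alpha\cup a_\beta$.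
\end{proof}

Neither $a_\alpha$ nor $a_\beta$ is cyclotomic, so twisting by $\kappa$ does not help. Instead we use the extension $0\to\mathbb F_3(\alpha)\to V\to\mathbb F_3\to0$ whose class is $a_\alpha$; its connecting map is the cup product with $a_\alpha$. The module $V$ is not given by a character, so Lemma~\ref{lem:H2} does not apply to it. But $a_\alpha$ cuts out an $S_3$-extension of $\mathbb Q$, and $V$ is a quotient of the permutation module of $S_3$, whose cohomology is that of a cubic field by Shapiro's lemma. We first write down this field. It turns out that the $S_3$-extension is unramified over $k_\alpha$; this keeps discriminants small enough for computation by hand.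

\begin{lemma}\label{lem:cubic}
Let $f=x^3-x^2-2$, let $\theta$ be a root of $f$, let $M=\mathbb Q(\theta)$, and let $L$ be the Galois closure of $M$.
\begin{itemize}
\item[(a)] $M$ is a cubic field of discriminant $-116$ with ring of integers $\mathbb Z[\theta]$ and class number $1$. The primes $3,5,11,13$ are inert in $M$, and $(2)=\mathfrak p^2\mathfrak q$ with $\mathfrak p=(\theta)$, $\mathfrak q=(\theta-1)$ of norm $2$. There is exactly one prime of degree $1$ above $23$, namely $\mathfrak l=(23,\theta-4)$.
\item[(b)] $\operatorname{Gal}(L|\mathbb Q)\cong S_3$, and $L$ is an unramified cubic extension of $k_\alpha$. In particular $L\subseteq\Omega$.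
\end{itemize}
\end{lemma}

\begin{proof}
(a) The values of $f$ at $x=-6,\dots,6$ are
\[
-2\cdot127,\ -2^3\cdot19,\ -2\cdot41,\ -2\cdot19,\ -2\cdot7,\ -2^2,\ -2,\ -2,\ 2,\ 2^4,\ 2\cdot23,\ 2\cdot7^2,\ 2\cdot89 .
\]
These thirteen arguments cover all residues modulo $3,5,11,13$, and no value is divisible by one of these primes. So $f$ is irreducible modulo each of them, and over $\mathbb Q$. The discriminant of $x^3+ax^2+c$ is $-4a^3c-27c^2$, here $-8-108=-116=-4\cdot29$. The discriminant of $M$ is therefore $-116$ or $-29$, and $-29\equiv3\pmod4$ is excluded by Stickelberger's congruence $d\equiv0,1\pmod4$. Hence $O_M=\mathbb Z[\theta]$, and primes decompose as $f$ factors. We have $N(\theta)=-f(0)=2$, $N(\theta-1)=-f(1)=2$ and $\theta^2(\theta-1)=2$, which gives the decomposition of $2$; the primes $\mathfrak p,\mathfrak q$ are distinct because their generators differ by $1$. Modulo $23$, $f\equiv x^3-x^2-48=(x-4)(x^2+3x+12)$. The quadratic factor has discriminant $-39\equiv7$, which is not among the squares $1,2,3,4,6,8,9,12,13,16,18$ modulo $23$. The Minkowski bound is $\frac4\pi\cdot\frac6{27}\sqrt{116}<4$,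 and the primes of norm at most $3$ are the principal ideals $\mathfrak p,\mathfrak q$.

(b) The discriminant is not a square, so the group is $S_3$ and the quadratic subfield of $L$ is $\mathbb Q(\sqrt{-116})=k_\alpha$. Only $2$ and $29$ ramify in $L$. If an inertia group contained a $3$-cycle, it would permute the roots of $f$ transitively and the prime would be totally ramified in $M$. This is not the case for $2$ by (a), nor for $29$, which divides the discriminant only once, whereas a totally and tamely ramified prime divides it twice. So all inertia groups meet $\operatorname{Gal}(L|k_\alpha)=A_3$ trivially. Then $Lk|k$ is unramified, and $L\subseteq\Omega$.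
\end{proof}

\begin{proposition}\label{prop:second}
$a_\alpha\cup a_\beta\ne0$ in $H^2(\mathcal G,\mathbb F_3(\psi))$.
\end{proposition}

\begin{proof}
Let $\mathcal G$ act through $S_3$ on the permutation module $W=\mathbb F_3^3=\operatorname{Ind}_{\mathcal G_M}^{\mathcal G}\mathbb F_3$. Let $W_0$ be the kernel of the sum map $W\to\mathbb F_3$ and $W_1=\mathbb F_3\cdot(1,1,1)$; in characteristic $3$ we have $W_1\subseteq W_0$. Put $V=W/W_1$. The line $W_0/W_1$ is spanned by $(1,-1,0)$, which the transposition $(1\,2)$ negates; so $S_3$ acts on it by the sign character, which is $\alpha$. We obtain an exact sequence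
\begin{equation}\label{eq:V}
0\to\mathbb F_3(\alpha)\to V\to\mathbb F_3\to0 .
\end{equation}
Let $v\in V$ be the class of $(1,0,0)$, a lift of $1$, and let $e(g)=gv-v$, a cocycle with values in $\mathbb F_3(\alpha)$. On $\mathcal G_{k_\alpha}$ it is a homomorphism, and it is nonzero there, because a $3$-cycle moves $v$ by $(-1,1,0)$ or $(-1,0,1)$, and neither vector lies in $W_1$. So the class of $e$ is a nonzero multiple of $a_\alpha$.

Tensor \eqref{eq:V} with $\mathbb F_3(\beta)$ and write $V(\beta)=V\otimes\mathbb F_3(\beta)$; the submodule becomes $\mathbb F_3(\alpha\beta)=\mathbb F_3(\psi)$. For a cocycle $c$ with values in $\mathbb F_3(\beta)$, the lift $g\mapsto v\otimes c(g)$ has coboundary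
\[
gv\otimes gc(h)-v\otimes c(gh)+v\otimes c(g)=(gv-v)\otimes gc(h)=e(g)\otimes gc(h),
\]
since $c(gh)=c(g)+gc(h)$. So the connecting map is the cup product with $e$, and
\[
H^1(\mathcal G,\mathbb F_3(\beta))\xrightarrow{\;e\,\cup\;}H^2(\mathcal G,\mathbb F_3(\psi))\to H^2(\mathcal G,V(\beta))
\]
is exact. It suffices to show that $H^2(\mathcal G,V(\beta))=0$; then $e\,\cup$ is a surjection between one-dimensional spaces. Since $H^3(\mathcal G,W_1(\beta))=0$, this group is a quotient of $H^2(\mathcal G,W(\beta))$, which is $H^2(\mathcal G_M,\mathbb F_3(\beta))$ by Shapiro's lemma. The field $M\subseteq\Omega$ is unramified at $3$, and $\omega\beta$ is the character of $\mathbb Q(\sqrt3)$. So Lemma~\ref{lem:H2} applies with $E=M$, $\eta=\beta$, $m=1$ and $E^*=M(\sqrt3)$, and Proposition~\ref{prop:sextic} below gives $H^2(\mathcal G_M,\mathbb F_3(\beta))=0$.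
\end{proof}

\section{The class number of $\mathbb Q(\theta,\sqrt3)$}\label{sec:sextic}

\begin{proposition}\label{prop:sextic}
The sextic field $H=M(\sqrt3)$ has class number $1$.
\end{proposition}

\begin{proof}
We use the notation and the results of Lemma~\ref{lem:cubic}(a).

\emph{Discriminant.} The extension $H|M$ can ramify only above $2$ and $3$. At the prime $(3)$ of $M$, of norm $27$, it is tamely ramified, $(3)=(\sqrt3)^2$, and the contribution to the norm of the relative discriminant is $27$. At $\mathfrak q$ we have $M_{\mathfrak q}=\mathbb Q_2$, and the local extension $\mathbb Q_2(\sqrt3)|\mathbb Q_2$ is ramified with discriminant $(12)=(4)$; so $\mathfrak q=\mathfrak Q^2$ and the contribution is $4$. At $\mathfrak p$, compare discriminants modulo squares in $M\otimes\mathbb Q_2=\mathbb Q_2\times M_{\mathfrak p}$: this gives $M_{\mathfrak p}=\mathbb Q_2(\sqrt{-29})$. Since $-29\cdot3=-87\equiv1\pmod8$ is a square in $\mathbb Q_2$, this field is $\mathbb Q_2(\sqrt3)$, and $\mathfrak p=\mathfrak P\mathfrak P'$ splits. Thus $|d_H|=116^2\cdot27\cdot4=1453248$. The field $M$ has one real and one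 complex prime, so $H$ has two real and two complex primes. With $\pi^2>9.86$ and $\sqrt{108}<10.4$ the Minkowski bound is
\[
\frac{16}{\pi^2}\cdot\frac{720}{46656}\cdot116\sqrt{108}<1.623\cdot\frac5{324}\cdot1206.4<31 .
\]
So the class group of $H$ is generated by the primes of norm at most $30$.

\emph{Reduction to a few primes.} Consider such a prime of $H$, let $\mathfrak r$ be the prime of $M$ below it, which is principal, and let $\ell$ be the prime number below $\mathfrak r$. If $\mathfrak r$ is inert in $H$, the prime of $H$ is principal. If $\mathfrak r$ is ramified, it is $(\sqrt3)$ or $\mathfrak Q$. If $\mathfrak r$ splits, then $N\mathfrak r\le30$ and $\mathfrak r\ne(3)$. For $\ell=2$ this means $\mathfrak r=\mathfrak p$. For $\ell\geq5$ the degree of $\mathfrak r$ is at most $2$. Degree $2$ forces $\ell=5$, which is inert in $M$. In degree $1$ the residue field is $\mathbb F_\ell$, and $\mathfrak r$ splits only if $3$ is a square modulo $\ell$, that is, $\ell\equiv\pm1\pmod{12}$; so $\ell\in\{11,13,23\}$. As $11$ and $13$ are inert in $M$, we get $\mathfrak r=\mathfrak l$, and $\mathfrak l=\mathfrak L\mathfrak L'$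 in $H$. It remains to show that $\mathfrak P,\mathfrak P',\mathfrak Q,\mathfrak L,\mathfrak L'$ are principal. We look for generators among the elements $\theta-c$ with $c\in\mathbb Z[\sqrt3]$, whose norms are easy to compute: $N_{H|\mathbb Q(\sqrt3)}(\theta-c)=-f(c)$.

\emph{The primes above $2$.} All three have norm $2$. We have $(\theta)=\mathfrak P\mathfrak P'$, $(\theta-1)=\mathfrak Q^2$ and $(2)=(\mathfrak P\mathfrak P'\mathfrak Q)^2$. Let $c=1+\sqrt3$. From $c^2=2(2+\sqrt3)$, with $2+\sqrt3$ a unit, we get $(c)=\mathfrak P\mathfrak P'\mathfrak Q$, so $\mathfrak Q=(c/\theta)$ is principal. Further $c^3=10+6\sqrt3$ and $f(c)=(10+6\sqrt3)-(4+2\sqrt3)-2=4+4\sqrt3$, so $\gamma=\theta-c$ has absolute norm $|16\cdot(1-3)|=2^5$. At $\mathfrak Q$, $\theta$ is a unit and $c$ is not, so $\gamma$ is a unit there. At $\mathfrak P$ and at $\mathfrak P'$, $\gamma$ is a difference of two uniformizers and the residue field is $\mathbb F_2$, so its valuation is at least $2$. The two valuations add up to $5$, so they are $2$ and $3$ in some order, and $(\gamma\theta^{-2})$ is $\mathfrak P$ or $\mathfrak P'$. As $\mathfrak P\mathfrak P'=(\theta)$,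 both are principal.

\emph{The primes above $\mathfrak l$.} We have $\theta\equiv4$ modulo $\mathfrak l$, and $\sqrt3\equiv7$ modulo one of $\mathfrak L,\mathfrak L'$ because $7^2\equiv3\pmod{23}$. This suggests $c=-3+\sqrt3$. Then $c^2=12-6\sqrt3$, $c^3=-54+30\sqrt3$ and $f(c)=-68+36\sqrt3$, of norm $68^2-3\cdot36^2=736=2^5\cdot23$. So $(\theta-c)$ is a prime of norm $23$ times primes above $2$, which are principal. A prime of norm $23$ lies above $\mathfrak l$, so one of $\mathfrak L,\mathfrak L'$ is principal, and then so is the other, since $\mathfrak L\mathfrak L'=\mathfrak l$ is principal.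
\end{proof}

\section{Proof of Theorem~\ref{thm:A} and Corollary~\ref{cor:A}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:gram} and Propositions~\ref{prop:first} and~\ref{prop:second}, we have $h^1(\mathcal G_k)=4$, $h^2(\mathcal G_k)=1$, and the cup product on $H^1(\mathcal G_k,\mathbb F_3)$ is non-degenerate. The group $G$ is the maximal pro-$3$ quotient of $\mathcal G_k$, and it is infinite because $k_S(3)$ contains the cyclotomic $\mathbb Z_3$-extension of $k$. By Lemma~\ref{lem:prop}, $G$ is a Demu\v{s}kin group of rank $4$.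

For both primes $w\mid3$ of $k$ we have $\mu_3\not\subseteq k_w$ and $[k_w:\mathbb Q_3]=2=r_2$. So $G$ is of global type by Theorem~\ref{thm:B}(3): an open subgroup of index $m$ needs $2+2m\ge4$ generators, and $G_w$ has at most $3$.

By Lemma~\ref{lem:H1}, $G^{ab}\cong X_1\times X_\psi\times X_\alpha\times X_\beta$, and each factor is procyclic because $\operatorname{Hom}(X_\eta,\mathbb F_3)=H^1(\mathcal G,\mathbb F_3(\eta))$ is one-dimensional. By (D2), $G^{ab}$ has $\mathbb Z_3$-rank at least $3$, and $X_\psi\cong\mathbb Z/9$ is finite by Lemma~\ref{lem:Xpsi}. So the other three factors are isomorphic to $\mathbb Z_3$, and $G^{ab}\cong\mathbb Z_3^3\times\mathbb Z/9$. Thus $q=9$ in (D2), which gives the presentation.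
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:A}]
Let $K$ be the subextension of degree $3^n$ over $k$ of the cyclotomic $\mathbb Z_3$-extension of $k$, and let $U=G(k_S(3)|K)$. The maximal $3$-extension of $K$ unramified outside $S$ contains $k_S(3)$. It is Galois over $k$, since $K|k$ is Galois, with pro-$3$ group, and unramified outside $S$; so it equals $k_S(3)$, and $U=G_\Sigma(K)$. By (D1) and \eqref{eq:rank}, $U$ is a Demu\v{s}kin group of rank $2+2\cdot3^n$. An open subgroup of $U$ of local type would be an open subgroup of $G$ of local type, so $U$ is of global type.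
\end{proof}

\begin{thebibliography}{9}

\bibitem{LG}
\emph{Galois Groups of Local and Global Type},
\texttt{https://www.mathi.uni-heidelberg.de/\allowbreak\textasciitilde wingberg/\allowbreak agwingberg/\allowbreak paperwingberg/\allowbreak LGTYPE.pdf}

\bibitem{NSW}
Neukirch, Schmidt, Wingberg,
\emph{Cohomology of Number Fields}, 2nd ed.

\end{thebibliography}
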